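\title{A Cantor--Lebesgue theorem with polynomial coefficients and a proportional spectral gap}

\begin{abstract}
Let $c_n$ and $c_{-n}$ be trigonometric polynomials of degree $n$ and let $\phi_n$ be integers. We prove that if $c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}\to0$ almost everywhere and $\liminf\phi_n/n>1$, then $c_n\to0$ and $c_{-n}\to0$ almost everywhere, and that the condition $\liminf|\phi_n|/n>1$ is necessary and sufficient for this implication. The result follows from a maximal distributional inequality for the positive and negative frequency parts of trigonometric polynomials whose spectral gap is proportional to their degree. The proof multiplies such a polynomial by one of low degree that cancels its possible exponential growth on a small exceptional set; the multiplier is built from a logarithmic potential obtained by minimizing an energy.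
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Write $\mathbb{T}=\mathbb{R}/2\pi\mathbb{Z}$, let $|X|$ be the Lebesgue measure of $X\subset\mathbb{T}$, so that $|\mathbb{T}|=2\pi$, and let ``a.e.''\ refer to this measure. A \emph{trigonometric polynomial of degree $n$} is a function $\sum_{k=-n}^na_ke^{ikx}$ with complex coefficients, any of which may vanish. Its \emph{spectrum} is the set of $k$ with $a_k\ne0$. For real $N\ge0$, ``degree at most $N$'' means that the spectrum lies in $[-N,N]$.

Let $\{\phi_n\}_{n\ge1}$ be integers and let $c_n$, $c_{-n}$ be trigonometric polynomials of degree $n$. Suppose that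
\begin{equation}\label{eq:hyp}
\lim_{n\to\infty}\bigl(c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}\bigr)=0\qquad\text{for a.e. }x .
\end{equation}
We ask when it follows that
\begin{equation}\label{eq:concl}
\lim_{n\to\infty}c_n(x)=\lim_{n\to\infty}c_{-n}(x)=0\qquad\text{for a.e. }x ,
\end{equation}
that is, when the two terms in \eqref{eq:hyp} cannot cancel each other in the limit.

If the $c_{\pm n}$ are constants and $|\phi_n|\to\infty$, this is the Cantor--Lebesgue theorem, and the proof is short. By Egorov's theorem the convergence in \eqref{eq:hyp} is uniform on a set $X$ of positive measure. Since $2|c_nc_{-n}|\le|c_n|^2+|c_{-n}|^2$,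
\[
\int_X\bigl|c_ne^{i\phi_nx}+c_{-n}e^{-i\phi_nx}\bigr|^2dx\ \ge\ \bigl(|c_n|^2+|c_{-n}|^2\bigr)\Bigl(|X|-\Bigl|\int_Xe^{2i\phi_nx}dx\Bigr|\Bigr),
\]
the left side tends to $0$, and the last integral tends to $0$ by the Riemann--Lebesgue lemma.

When the coefficients vary with $x$, the spectrum of the first term in \eqref{eq:hyp} lies in $[\phi_n-n,\phi_n+n]$ and that of the second in $[-\phi_n-n,-\phi_n+n]$. If $|\phi_n|\le n$ these intervals share an integer and the two terms can cancel identically. If $|\phi_n|>n$ the terms are orthogonal, so the analogue of the question for $L^2$ convergence has a positive answer at once. The analogue for uniform convergence has a positive answer when the gap $|\phi_n|-n$ is at least a fixed fraction of the top frequency $|\phi_n|+n$, because each term is then recovered from the sum by convolution with a kernel of bounded $L^1$ norm (Lemma~\ref{lem:proj}). This fraction is bounded below for large $n$ exactly when $\liminf|\phi_n|/n>1$, which makes that condition the natural guess. Neither argument applies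 to \eqref{eq:hyp}: almost everywhere convergence makes the sums small only off a small set, and on that set a polynomial of degree $N$ can be exponentially large in $N$ (Example~\ref{ex:arc}).

By \cite[Theorem~1.1]{CL}, \eqref{eq:hyp} implies \eqref{eq:concl} when $\{\phi_n\}$ is lacunary, $\phi_{n+1}/\phi_n\ge\gamma>1$. The following statement is Conjecture~1.2 of \cite{CL}.

\begin{theorem}\label{thm:conj}
Let $c_n$ and $c_{-n}$ be trigonometric polynomials of degree $n$, and let the integers $\phi_n$ satisfy $\liminf_{n\to\infty}\phi_n/n\ge g>1$ for some constant $g$. Then \eqref{eq:hyp} implies \eqref{eq:concl}.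
\end{theorem}

The hypothesis cannot be weakened.

\begin{theorem}\label{thm:class}
Let $\{\phi_n\}_{n\ge1}$ be integers. The implication \eqref{eq:hyp}\,$\Rightarrow$\,\eqref{eq:concl} holds for all choices of trigonometric polynomials $c_{\pm n}$ of degree $n$ if and only if $\liminf_{n\to\infty}|\phi_n|/n>1$.
\end{theorem}

A lacunary sequence of integers has $|\phi_n|\ge\gamma^{n-1}$, so it satisfies this condition. The positive results come from a quantitative statement about the parts $h^+$ and $h^-$ of positive and negative frequency (the Riesz projections) of a polynomial $f$ with a proportional spectral gap.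

\begin{theorem}\label{thm:max}
Let $0<\kappa\le1$. There is $K=K(\kappa)$ such that the following holds. Let $\{f_j\}_{j\in J}$ be any family, $f_j=h_j^++h_j^-$, where $h_j^\pm$ are trigonometric polynomials, the spectrum of $h_j^+$ lies in $[\kappa N_j,N_j]$, the spectrum of $h_j^-$ lies in $[-N_j,-\kappa N_j]$, and $N_j\ge1$. Then for all $\lambda>0$
\begin{equation}\label{eq:max}
\Bigl|\Bigl\{\sup_j\max(|h_j^+|,|h_j^-|)>K\lambda\Bigr\}\Bigr|\le\Bigl(1+\frac8\kappa\Bigr)\Bigl|\Bigl\{\sup_j|f_j|>\lambda\Bigr\}\Bigr| .
\end{equation}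
Consequently $\|\sup_j|h_j^\pm|\|_{L^p}\le K(1+8/\kappa)^{1/p}\|\sup_j|f_j|\|_{L^p}$ for all $0<p<\infty$.
\end{theorem}

Both sets in \eqref{eq:max} are unions of open sets, hence open, whatever the cardinality of $J$. The $L^p$ bound follows on multiplying \eqref{eq:max} by $p\lambda^{p-1}$ and integrating over $\lambda>0$, since $\int\Psi^p=\int_0^\infty p\lambda^{p-1}|\{\Psi>\lambda\}|\,d\lambda$ for measurable $\Psi\ge0$.

Section~\ref{sec:deduce} derives Theorem~\ref{thm:conj} and the ``if'' part of Theorem~\ref{thm:class} from Theorem~\ref{thm:max}. Section~\ref{sec:arc} shows the method when the set $\{\sup_j|f_j|>\lambda\}$ is a single arc, Sections~\ref{sec:pot}--\ref{sec:proof} prove Theorem~\ref{thm:max}, and Section~\ref{sec:sharp} contains the counterexamples that complete Theorem~\ref{thm:class}.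

Throughout, $z=x+iy$, $\hat m(k)=\frac1{2\pi}\int_{\mathbb{T}}m(s)e^{-iks}\,ds$, and $\|u\|$ is the distance from the real number $u$ to $2\pi\mathbb{Z}$. Subsets of $\mathbb{T}$ and functions on $\mathbb{T}$ are identified with their $2\pi$-periodic lifts to $\mathbb{R}$. We use repeatedly that
\begin{equation}\label{eq:sin}
\frac2\pi\|u\|\le\Bigl|2\sin\frac u2\Bigr|\le\|u\| ,
\end{equation}
and that for an integer $q\ge1$ the map $x\mapsto qx$ preserves measure on $\mathbb{T}$: the set $\{x:qx\in X\}$ consists of $q$ copies of $X$ scaled by $1/q$, so it has measure $|X|$.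

\section{From the maximal inequality to almost everywhere convergence}\label{sec:deduce}

We assume Theorem~\ref{thm:max} and prove the ``if'' part of Theorem~\ref{thm:class}, which contains Theorem~\ref{thm:conj}.

Fix $g'$ with $1<g'<\liminf|\phi_n|/n$ and $n_0$ with $|\phi_n|\ge g'n$ for $n\ge n_0$. For such $n$ let $f_n$ be the sum in \eqref{eq:hyp}. If $\phi_n>0$ put $h_n^+=c_n(x)e^{i\phi_nx}$ and $h_n^-=c_{-n}(-x)e^{-i\phi_nx}$; if $\phi_n<0$ exchange the two names. In both cases the spectrum of $h_n^\pm$ lies in $\pm[\,|\phi_n|-n,|\phi_n|+n\,]$. Put $N_n=|\phi_n|+n$ and $\kappa=\frac{g'-1}{g'+1}$. The function $t\mapsto\frac{t-1}{t+1}$ is increasing on $(0,\infty)$, so $|\phi_n|-n\ge\kappa N_n$, and the family $\{f_n\}_{n\ge n_0}$ satisfies the hypotheses of Theorem~\ref{thm:max}. This is the only use of the condition on $\phi_n$.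

Let $\lambda>0$ and $E_m=\bigcup_{n\ge m}\{|f_n|>\lambda\}$. The sets $E_m$ decrease, and their intersection is the set where $|f_n|>\lambda$ infinitely often, which is null by \eqref{eq:hyp}. Hence $|E_m|\to0$. For every $m\ge n_0$, Theorem~\ref{thm:max} applied to $\{f_n\}_{n\ge m}$ gives
\[
\bigl|\{\limsup_n|h_n^\pm|>K\lambda\}\bigr|\le\bigl|\{\sup_{n\ge m}|h_n^\pm|>K\lambda\}\bigr|\le\Bigl(1+\frac8\kappa\Bigr)|E_m| ,
\]
so $\limsup_n|h_n^\pm|\le K\lambda$ a.e. Taking $\lambda=1,\frac12,\frac13,\dots$ gives $h_n^\pm\to0$ a.e., that is, $c_n(x)\to0$ and $c_{-n}(-x)\to0$ a.e. The reflection $x\mapsto-x$ preserves null sets, and \eqref{eq:concl} follows. \qed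

The supremum over the family is essential here: from \eqref{eq:max} for one function at a time the same argument yields only convergence in measure. The proof of Theorem~\ref{thm:max} must therefore produce an exceptional set that depends on the set $E=\{\sup_j|f_j|>\lambda\}$ alone and not on $j$.

\section{Two tools and the case of one arc}\label{sec:arc}

The first tool recovers $h^\pm$ from $f$. Part (b) is the form that we use: multiplying $f$ by a polynomial $\psi$ of low degree spends half of the gap and replaces $\|f\|_\infty$, which we do not control, by $\|f\psi\|_\infty$.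

\begin{lemma}\label{lem:proj}
Let $0<\kappa\le1$. There is $A=A(\kappa)\ge1$ with the following properties.
\begin{enumerate}
\item[(a)] If $N>0$ and $T=T_++T_-$, where $T_\pm$ are trigonometric polynomials with spectrum in $\pm[\kappa N/2,3N/2]$, then $\|T_\pm\|_\infty\le A\|T\|_\infty$.
\item[(b)] Let $N\ge4/\kappa$ and $d=\lceil\kappa N/4\rceil$. Let $f=h^++h^-$ with the spectrum of $h^\pm$ in $\pm[\kappa N,N]$, and let $\psi$ be a trigonometric polynomial of degree $d$ with $|\psi(x_0)|\ge1$. Then $|h^\pm(x_0)|\le A\|f\psi\|_\infty$.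
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $\theta\in C_c^\infty((0,2))$ with $\theta=1$ on $[\kappa/2,3/2]$. The function $\check\theta(t)=\frac1{2\pi}\int\theta(\xi)e^{i\xi t}d\xi$ is rapidly decreasing and $\int\check\theta(t)e^{-i\xi t}dt=\theta(\xi)$. Put $A=\|\check\theta\|_{L^1(\mathbb{R})}\ge|\theta(1)|=1$. For every $k$,
\[
\int_{\mathbb{R}}e^{ik(x-t)}N\check\theta(Nt)\,dt=\theta(k/N)e^{ikx},
\]
and $\theta(k/N)$ is $1$ on the spectrum of $T_+$ and $0$ on that of $T_-$. Thus $T_+(x)=\int T(x-t)N\check\theta(Nt)\,dt$ and $\|T_+\|_\infty\le A\|T\|_\infty$. Applying this to $T(-x)$ gives the bound for $T_-$.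

(b) Since $\kappa N/4\ge1$, we have $d\le\kappa N/4+1\le\kappa N/2$. The spectrum of $h^\pm\psi$ lies in $\pm[\kappa N-d,N+d]\subset\pm[\kappa N/2,3N/2]$. By (a), $|h^\pm(x_0)|\le|h^\pm(x_0)\psi(x_0)|\le A\|f\psi\|_\infty$.
\end{proof}

The second tool bounds a polynomial on the set where it is not assumed small. Recall that a function $S$ from an open set $\Omega\subset\mathbb{C}$ to $[-\infty,\infty)$ is \emph{subharmonic} if it is upper semicontinuous and each $z\in\Omega$ satisfies $S(z)\le\frac1{2\pi}\int_0^{2\pi}S(z+re^{it})\,dt$ for all small $r>0$; the inequality then holds whenever the closed disc of center $z$ and radius $r$ lies in $\Omega$. A function $S$ is \emph{superharmonic} if $-S$ is subharmonic, and harmonic if and only if it is both. If $f$ is holomorphic, then $\log|f|$ is subharmonic, and harmonic off the zeros of $f$. The \emph{maximum principle} says that a subharmonic function on a connected open set that attains its supremum is constant; superharmonic functions obey the corresponding minimum principle.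

\begin{lemma}\label{lem:growth}
Let $F\subset\mathbb{T}$ be closed. Let $H:\mathbb{C}\to\mathbb{R}$ be continuous, $2\pi$-periodic and harmonic on $\mathbb{C}\setminus F$, with $H\ge0$ on $F$ and $H(x+iy)-|y|$ bounded below. If $f$ is a trigonometric polynomial of degree at most $N$ and $|f|\le\lambda$ on $F$, where $\lambda>0$, then $|f|\le\lambda e^{NH}$ on $\mathbb{R}$.
\end{lemma}

\begin{proof}
Let $f\not\equiv0$. It extends to an entire periodic function with $|f(z)|\le Ce^{N|y|}$. For $t>0$ put $S_t=\log|f/\lambda|-(N+t)H$. This function is upper semicontinuous and periodic, and if $H\ge|y|-C_0$ then $S_t\le\log(C/\lambda)+(N+t)C_0-t|y|$, which tends to $-\infty$ as $|y|\to\infty$. So $S_t$ attains a finite maximum over $\mathbb{C}$ at some point $z_0$. Suppose $z_0\notin F$. Then $S_t$ is subharmonic, hence constant, on a disc around $z_0$ contained in $\mathbb{C}\setminus F$. The disc meets the open upper or lower half-plane, where $S_t$ is subharmonic and now attains its maximum; so $S_t$ is a finite constant on that half-plane,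 contradicting $S_t\to-\infty$. Therefore $z_0\in F$, where $|f|\le\lambda$ and $H\ge0$ give $S_t(z_0)\le0$. Thus $S_t\le0$ everywhere; let $t\to0$.
\end{proof}

\begin{example}[one arc]\label{ex:arc}
Let $E=(-\delta,\delta)$ with $0<\delta\le1$, let $F=\mathbb{T}\setminus E$, and let $f=h^++h^-$, $N$, $d$ be as in Lemma~\ref{lem:proj}(b), with $|f|\le\lambda$ on $F$.

\emph{Growth on $E$.} The map $\zeta\mapsto u=\frac12(\zeta+\zeta^{-1})$ sends $\{|\zeta|>1\}$ conformally onto $\mathbb{C}\setminus[-1,1]$ and the unit circle onto $[-1,1]$. So $\Gamma(u)=\log|\zeta|$ is continuous and even, vanishes on $[-1,1]$, is harmonic and positive elsewhere, and $\Gamma(u)\ge\log|u|$ because $|u|\le|\zeta|$. Put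
\[
H(z)=2\,\Gamma\Bigl(\frac{\cos(z/2)}{\cos(\delta/2)}\Bigr).
\]
It is $2\pi$-periodic because $\Gamma$ is even. The value $\cos\frac z2=\cos\frac x2\cosh\frac y2-i\sin\frac x2\sinh\frac y2$ lies in $[-1,1]$ only for real $z$, so the argument of $\Gamma$ lies in $[-1,1]$ exactly when $z\in F$. Hence $H=0$ on $F$ and $H$ is harmonic off $F$. From $|\cos\frac z2|\ge\sinh\frac{|y|}2$ we get $H\ge\max(0,2\log\sinh\frac{|y|}2)$, so $H-|y|$ is bounded below. On $E$ the argument $u$ lies in $(1,\sec\frac\delta2]$, where $\Gamma(u)=\log(u+\sqrt{u^2-1})$ increases. With $s=\sin\frac\delta2\le\frac12$,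
\[
\max_{\mathbb{R}}H=H(0)=\log\frac{(1+s)^2}{1-s^2}=\log\frac{1+s}{1-s}\le\frac{2s}{1-s}\le2\delta .
\]
Lemma~\ref{lem:growth} gives $|f|\le\lambda e^{2N\delta}$ on $E$.

Exponential growth does occur for polynomials of degree $N$. For an integer $N$, the Chebyshev polynomial $\frac12(\zeta^{2N}+\zeta^{-2N})$ is an even polynomial of degree $2N$ in $u$, bounded by $1$ on $[-1,1]$. With $u=\cos\frac x2/\cos\frac\delta2$ it becomes a polynomial of degree $N$ in $\cos x$, bounded by $1$ on $F$ and at least $\frac12e^{NH(0)}$ at $x=0$. Estimating the convolution in Lemma~\ref{lem:proj}(a) by absolute values cannot absorb such growth: if $\check\theta$ decayed exponentially, $\theta$ would be real analytic, which is impossible for a function equal to $0$ on one interval and to $1$ on another.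

\emph{The multiplier.} Let $x_0$ be at distance at least $\rho=\pi\sqrt{8\delta/\kappa}$ from $E$ and put
\[
\psi(x)=\Bigl(\frac{1+\cos(x-x_0)}2\Bigr)^d=\Bigl(1-\sin^2\frac{x-x_0}2\Bigr)^d .
\]
It has degree $d$, $\psi(x_0)=1$ and $0\le\psi\le1$. On $E$, by \eqref{eq:sin} and $d\ge\kappa N/4$, we have $\psi\le e^{-d\rho^2/\pi^2}\le e^{-2N\delta}$. So $|f\psi|\le\lambda$ on $E$ and on $F$, and Lemma~\ref{lem:proj}(b) gives $|h^\pm(x_0)|\le A\lambda$. The points $x_0$ not covered form an arc of length at most $2\delta+2\rho$, which does not depend on $N$ or $f$ and shrinks with $\delta$.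
\end{example}

This is the whole mechanism: bound the growth of $f$ on $E$ by $e^{NH}$, and cancel it by a multiplier whose degree is a small fraction of $N$. For a general open set $E$ the multiplier above is useless, since $E$ may have small measure and still come within any prescribed distance of every point, as a union of many short equally spaced arcs does. The multiplier has to follow the fine structure of $E$. We shall construct one function $w\ge0$ on $\mathbb{T}$, vanishing off a set of measure comparable to $|E|$, such that $e^{Nw}$ bounds the growth of $f$ and $e^{-Nw}$ bounds, up to a constant, a polynomial of degree $d$ that is not small at $x_0$.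

\section{Logarithmic potentials}\label{sec:pot}

A product $\prod_{j=1}^{2d}2\sin\frac{x-s_j}2$ with real $s_j$ is a trigonometric polynomial of degree $d$: each factor has frequencies $\pm\frac12$, and a sum of $2d$ such numbers is an integer in $[-d,d]$. The logarithm of its modulus is $\sum_jL(x-s_j)$, where
\[
L(z)=\log\Bigl|2\sin\frac z2\Bigr| .
\]
Replacing the point masses at the $s_j$ by a density leads to the \emph{potential} of a real function $m\in L^\infty(\mathbb{T})$,
\[
u_m(z)=\frac1\pi\int_{\mathbb{T}}L(z-s)\,m(s)\,ds ,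
\]
which is linear in $m$.

\begin{lemma}\label{lem:pot}
Let $m\in L^\infty(\mathbb{T})$ be real.
\begin{enumerate}
\item[(a)] $u_m$ is continuous on $\mathbb{C}$ and $2\pi$-periodic.
\item[(b)] For $y\ne0$,
\begin{equation}\label{eq:series}
u_m(x+iy)=\hat m(0)|y|-\sum_{k\ne0}\frac{\hat m(k)}{|k|}e^{-|k||y|}e^{ikx}.
\end{equation}
The function $u_m|_{\mathbb{R}}$ has mean $0$ and Fourier coefficients $-\hat m(k)/|k|$ for $k\ne0$. The function $u_m-\hat m(0)|y|$ is bounded on $\mathbb{C}$, and its values lie between the minimum and the maximum of $u_m|_{\mathbb{R}}$. In particular $u_1=|y|$.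
\item[(c)] Let $\Delta\subset\mathbb{C}$ be an open disc. If $m\ge0$ (respectively $m\le0$, $m=0$) a.e.\ on $\Delta\cap\mathbb{R}$, then $u_m$ is subharmonic (superharmonic, harmonic) in $\Delta$. In particular $u_m$ is harmonic off $\mathbb{R}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $L_y(x)=L(x+iy)$. Since $|\sin\frac z2|^2=\sin^2\frac x2+\sinh^2\frac y2$, we have $L_0\le L_y\le L_Y$ for $|y|\le Y$. Here $L_Y$ is bounded for $Y>0$, and $L_0\in L^1(\mathbb{T})$ by \eqref{eq:sin}. By dominated convergence $y\mapsto L_y\in L^1(\mathbb{T})$ is continuous. For $z'=x'+iy'$,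
\[
|u_m(z')-u_m(z)|\le\frac{\|m\|_\infty}\pi\Bigl(\|L_{y'}-L_y\|_{L^1}+\int_{\mathbb{T}}|L_y(x'-s)-L_y(x-s)|\,ds\Bigr),
\]
which tends to $0$ as $z'\to z$ by the continuity of translation in $L^1$.

(b) For $y>0$, $|2\sin\frac z2|=|e^{-iz/2}|\,|1-e^{iz}|=e^{y/2}|1-e^{ix-y}|$, and $L(\bar z)=L(z)$. With $\log|1-\zeta|=-\operatorname{Re}\sum_{k\ge1}\zeta^k/k$ for $|\zeta|<1$ this gives
\[
L(x+iy)=\frac{|y|}2-\sum_{k\ge1}\frac{e^{-k|y|}\cos kx}k\qquad(y\ne0).
\]
Integrating term by term and using $\frac1\pi\int\cos k(x-s)\,m(s)\,ds=\hat m(k)e^{ikx}+\hat m(-k)e^{-ikx}$ yields \eqref{eq:series}. By (a), $u_m(\cdot+iy)\to u_m|_{\mathbb{R}}$ uniformly as $y\to0$, so the Fourier coefficients converge, which gives those of $u_m|_{\mathbb{R}}$. Then \eqref{eq:series} says that $u_m(x+iy)-\hat m(0)|y|=\frac1{2\pi}\int_{\mathbb{T}}\Pi_y(x-s)u_m(s)\,ds$, where $\Pi_y(x)=\sum_kr^{|k|}e^{ikx}=(1-r^2)/|1-re^{ix}|^2$, $r=e^{-|y|}$, is the Poisson kernel. It is positive with mean $1$, and the bounds follow.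

(c) Let $m\ge0$ a.e.\ on $\Delta\cap\mathbb{R}$ and let the closed disc of center $z$ and radius $r$ lie in $\Delta$. The function $L$ is subharmonic on $\mathbb{C}$ and harmonic off $2\pi\mathbb{Z}$, so $L(z-s)\le\frac1{2\pi}\int_0^{2\pi}L(z+re^{it}-s)\,dt$, with equality if $s+2\pi\mathbb{Z}$ does not meet $\Delta$. For a.e.\ remaining $s$ we have $m(s)\ge0$. So the inequality persists after multiplication by $m(s)$ for a.e.\ $s$. Integrate in $s$; Fubini's theorem applies because $\|L_y\|_{L^1}$ is bounded for bounded $y$. The other cases follow from $u_{-m}=-u_m$.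
\end{proof}

\section{The weight}\label{sec:weight}

Let $E\subset\mathbb{T}$ be open and $F=\mathbb{T}\setminus E$. We look for $w$ among potentials, and read off the form of the density from the two requirements.

For Lemma~\ref{lem:growth}, $w$ should be the restriction to $\mathbb{R}$ of $H=u_{m'}-\tau$, where $\tau$ is a constant, $m'$ has mean $1$ (so that $H$ grows like $|y|$) and $m'=0$ on $E$ (so that $H$ is harmonic across $E$). Write $m'=1-\sigma$. Then $\sigma$ has mean $0$, $\sigma=1$ on $E$, and $w=-u_\sigma-\tau$ on $\mathbb{R}$ because $u_1=0$ there.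

For the multiplier, $-Nw$ should be, up to a constant, the potential of a positive measure, to be discretized into the zeros of $\psi$, of total mass about $2d$. Adding a constant to the density does not change the potential on $\mathbb{R}$, so $-w=u_{2a+\sigma}+\tau$ there for any $a$. The density $2a+\sigma$ has mean $2a$, which will be about the ratio $d/N$ and is therefore small, and it is bounded below by $a$ if $\sigma\ge-a$.

So we take $\sigma=1_E-p$ with $0\le p\le a1_F$ and $\int p=|E|$: the unit density on $E$ is neutralized by a density of height at most $a$ on $F$. Such a $p$ must occupy a set of measure at least $|E|/a$, which is the origin of the factor in \eqref{eq:max}. It remains to choose $p$ so that $w\ge0$ and $w=0$ on most of $\mathbb{T}$. Minimizing the energy of $\sigma$ does this: the minimizer saturates the constraint $p\le a$ wherever $-u_\sigma$ exceeds a level $\tau$, and it can do so only on a set of measure at most $|E|/a$.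

\begin{lemma}\label{lem:weight}
Let $a>0$, let $E\subset\mathbb{T}$ be open with $0<|E|\le\frac{2\pi a}{1+a}$, and let $F=\mathbb{T}\setminus E$. There are a measurable $p$ with $0\le p\le a1_F$ and $\int p=|E|$, and a constant $\tau$, such that with $\sigma=1_E-p$ the continuous function $w=-u_\sigma|_{\mathbb{R}}-\tau$ has the following properties.
\begin{enumerate}
\item[(a)] $w\ge0$.
\item[(b)] $|\{w>0\}|\le(1+\frac1a)|E|$.
\item[(c)] If $f$ is a trigonometric polynomial of degree at most $N$ and $|f|\le\lambda$ on $F$, where $\lambda>0$, then $|f|\le\lambda e^{Nw}$ on $\mathbb{R}$.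
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The minimizer.} Work in the real Hilbert space $L^2(\mathbb{T})$ and let
\[
\mathcal{P}=\Bigl\{q:\ 0\le q\le a1_F\ \text{a.e.},\ \int q=|E|\Bigr\}.
\]
The upper bound on $|E|$ is equivalent to $|E|\le a(2\pi-|E|)=a|F|$, so $\frac{|E|}{|F|}1_F\in\mathcal{P}$; this is its only use. The set $\mathcal{P}$ is convex, bounded, and closed (an $L^2$-convergent sequence has convergent integrals and an a.e.\ convergent subsequence). Let
\[
Q(\rho,\rho')=2\pi\sum_{k\ne0}\frac{\hat\rho(k)\overline{\hat\rho'(k)}}{|k|},\qquad Q(\rho)=Q(\rho,\rho).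
\]
This is a symmetric bilinear form with $0\le Q(\rho)\le\|\rho\|_{L^2}^2$, so $Q(\rho)$ is continuous and convex. By Parseval's identity and Lemma~\ref{lem:pot}(b), $Q(\rho,\rho')=-\int u_\rho\,\rho'$ when $\rho$ is bounded. A bounded closed convex subset of a Hilbert space is weakly compact, and a continuous convex function is weakly lower semicontinuous. Hence $q\mapsto Q(1_E-q)$ attains its minimum over $\mathcal{P}$ at some $p$, which we modify on a null set so that $0\le p\le a1_F$ everywhere. Put $\sigma=1_E-p$, $V=-u_\sigma$ on $\mathbb{C}$, and $v=V|_{\mathbb{R}}$.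

\emph{The variational inequality.} For $q\in\mathcal{P}$ and $0<t\le1$ we have $p+t(q-p)\in\mathcal{P}$, so
\[
Q(\sigma)\le Q(\sigma-t(q-p))=Q(\sigma)-2t\int v\,(q-p)+t^2Q(q-p).
\]
Dividing by $t$ and letting $t\to0$ gives
\begin{equation}\label{eq:var}
\int v\,(q-p)\le0\qquad(q\in\mathcal{P}).
\end{equation}
Thus $p$ maximizes $\int vq$ over $\mathcal{P}$, so no mass of $p$ can be moved to a place where $v$ is larger.

\emph{The level $\tau$.} Let $X=F\cap\{p<a\}$ and $Y=F\cap\{p>0\}$. We have $|Y|>0$ because $\int p=|E|>0$. Let $\tau$ be the essential infimum of $v$ on $Y$. We claim that $v\le\tau$ a.e.\ on $X$. Otherwise $|X\cap\{v>t'\}|>0$ for some $t'>\tau$. Choose $t''\in(\tau,t')$; then $|Y\cap\{v<t''\}|>0$ by the definition of $\tau$. For small $\eta>0$ the disjoint sets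
\[
X'=X\cap\{v>t',\ p<a-\eta\},\qquad Y'=Y\cap\{v<t'',\ p>\eta\}
\]
still have positive measure. For $c=\eta\min(|X'|,|Y'|)$ the function $q=p+c1_{X'}/|X'|-c1_{Y'}/|Y'|$ lies in $\mathcal{P}$ and $\int v(q-p)\ge c(t'-t'')>0$, contradicting \eqref{eq:var}. The claim and the definition of $\tau$ give
\begin{equation}\label{eq:levels}
p=a\ \text{ a.e.\ on }F\cap\{v>\tau\},\qquad p=0\ \text{ a.e.\ on }F\cap\{v<\tau\}.
\end{equation}
Put $w=v-\tau$.

(a) Suppose that $\min v=v(x_0)<\tau$. On the open set $\{v<\tau\}$ we have $\sigma\ge0$ a.e., since $\sigma=1$ on $E$ and $\sigma=-p=0$ a.e.\ on $F\cap\{v<\tau\}$. By Lemma~\ref{lem:pot}(c), $V$ is superharmonic in a small disc around $x_0$. Since $\hat\sigma(0)=0$, Lemma~\ref{lem:pot}(b) gives $V\ge\min v=V(x_0)$ on $\mathbb{C}$. By the minimum principle $V$ is constant on the disc. Then $V$ attains its minimum at points of the upper half-plane, where it is harmonic, so it is constant there. By \eqref{eq:series}, $\hat\sigma(k)=0$ for all $k\ne0$, and so $\sigma=0$ a.e. This contradicts $\sigma=1$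 on $E$, a set of positive measure.

(b) By \eqref{eq:levels}, $a|F\cap\{w>0\}|\le\int p=|E|$, and $\{w>0\}\subset E\cup(F\cap\{w>0\})$.

(c) Let $H=u_{1-\sigma}-\tau=|y|-u_\sigma-\tau$. It is continuous and periodic, $H=w\ge0$ on $\mathbb{R}$, and $H-|y|$ is bounded by Lemma~\ref{lem:pot}(b). The density $1-\sigma$ vanishes on $E$. Since $E$ is open, each point of $\mathbb{C}\setminus F$ is the center of a disc whose intersection with $\mathbb{R}$ lies in $E$, so $H$ is harmonic on $\mathbb{C}\setminus F$ by Lemma~\ref{lem:pot}(c). Apply Lemma~\ref{lem:growth}.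
\end{proof}

\section{The multiplier}\label{sec:mult}

We now replace a multiple of the density $2a+\sigma$ by $2d$ unit masses, the zeros of $\psi$. The error must be bounded independently of $d$, and two choices achieve this. First, the density is cut into pieces of mass $1$ and each zero is placed at the center of mass of its piece. At distance $r$ from a piece of length about $\ell$ the error is then of order $(\ell/r)^2$, which sums to a constant over the pieces, whereas the first-order bound $\ell/r$ would sum to a multiple of $\log d$. Second, $\psi$ vanishes at $2d$ points, so a lower bound cannot hold everywhere. We need it at one point $x_0$, and we start the cutting there; the lower bound then follows from concavity with no loss.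

\begin{lemma}\label{lem:mult}
Let $a$, $\sigma$, $\tau$, $w$ be as in Lemma~\ref{lem:weight}, let $d\ge1$ be an integer and $N'=d/(2a)$. For each $x_0\in\mathbb{R}$ there is a trigonometric polynomial $\psi$ of degree $d$ with
\[
|\psi(x)|\le C_ae^{-N'w(x)}\quad(x\in\mathbb{R}),\qquad|\psi(x_0)|\ge e^{-N'w(x_0)},
\]
where $C_a=e^{(6+2\pi^2)b}$ and $b=(1+2a)/a$.
\end{lemma}

\begin{proof}
Let $m=2a+\sigma$. It equals $1+2a$ on $E$ and $2a-p\in[a,2a]$ on $F$, so $a\le m\le1+2a$. Its mean is $2a$, and $u_m=u_\sigma=-w-\tau$ on $\mathbb{R}$. The measure $d\mu=\frac{N'}\pi m\,ds$ on $[x_0,x_0+2\pi]$ has total mass $\frac{N'}\pi\cdot4\pi a=2d$. Put $\ell=\frac\pi{aN'}=\frac{2\pi}d$. The density of $\mu$ lies between $\frac{aN'}\pi=\frac1\ell$ and $\frac{(1+2a)N'}\pi=\frac b\ell$. Since $s\mapsto\mu([x_0,s])$ is continuous and strictly increasing, we can cut $[x_0,x_0+2\pi]$ into consecutive closed intervals $J_1,\dots,J_{2d}$ with $\mu(J_j)=1$, and then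
\begin{equation}\label{eq:len}
\ell/b\le|J_j|\le\ell .
\end{equation}
Let $s_j=\int_{J_j}s\,d\mu(s)$, an interior point of $J_j$, and
\[
\psi(x)=e^{N'\tau}\prod_{j=1}^{2d}2\sin\frac{x-s_j}2,\qquad D_j(x)=L(x-s_j)-\int_{J_j}L(x-s)\,d\mu(s).
\]
Since $\sum_j\int_{J_j}L(x-s)\,d\mu(s)=N'u_m(x)=-N'w(x)-N'\tau$,
\[
\log|\psi(x)|=-N'w(x)+\sum_jD_j(x).
\]
We have to show that $\sum_jD_j(x_0)\ge0$ and that $\sum_jD_j\le(6+2\pi^2)b$ everywhere. For $s\notin x+2\pi\mathbb{Z}$,
\begin{equation}\label{eq:second}
\frac{d^2}{ds^2}L(x-s)=-\frac1{4\sin^2\frac{x-s}2}.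
\end{equation}

\emph{Lower bound.} By \eqref{eq:second}, $s\mapsto L(x_0-s)$ is concave on $(x_0,x_0+2\pi)$, which contains the interior of every $J_j$. Jensen's inequality for the probability measure $\mu|_{J_j}$, whose mean is $s_j$, gives $D_j(x_0)\ge0$ for each $j$.

\emph{Upper bound.} Fix $x$ with $\psi(x)\ne0$ and let $r_j=\min_{s\in J_j}\|x-s\|$. By \eqref{eq:len}, $r_j\le\|x-s\|\le r_j+\ell$ on $J_j$. The set $\{s\in\mathbb{T}:\|x-s\|\le R\}$ has measure at most $2R$, and the $J_j$ are nonoverlapping arcs of length at least $\ell/b$, so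
\begin{equation}\label{eq:count}
\#\{j:r_j+\ell\le R\}\le2Rb/\ell .
\end{equation}
The lower bound on $|J_j|$ comes from $m\le1+2a$; the upper bound, which makes the pieces short, is where $\sigma\ge-a$ is used.

\emph{Near arcs: $r_j<\ell$.} By \eqref{eq:count} with $R=2\ell$ there are at most $4b$ of them, and $\|x-s\|\le2\ell$ on each. By \eqref{eq:sin}, $L(x-s_j)\le\log2\ell$ and $L(x-s)\ge\log\frac{2\|x-s\|}\pi$, so
\[
D_j(x)\le\log\frac\pi2+\int_{J_j}\log\frac{2\ell}{\|x-s\|}\,d\mu(s).
\]
The integrand is nonnegative and $\mu$ has density at most $b/\ell$, so the near arcs contribute at most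
\[
4b\log\frac\pi2+\frac b\ell\int_{-2\ell}^{2\ell}\log\frac{2\ell}{|t|}\,dt=4b\log\frac\pi2+\frac b\ell\cdot4\ell\le6b ,
\]
where we used $\int_0^1\log\frac1t\,dt=1$ and $\log\frac\pi2<\frac12$.

\emph{Far arcs: $r_j\ge\ell$.} On $J_j$ the function $s\mapsto L(x-s)$ is smooth, and its second derivative is at least $-\pi^2/(4r_j^2)$ by \eqref{eq:second} and \eqref{eq:sin}. Taylor's formula at $s_j$ gives, with $\alpha_j$ the first derivative at $s_j$,
\[
L(x-s)\ge L(x-s_j)+\alpha_j(s-s_j)-\frac{\pi^2\ell^2}{8r_j^2}\qquad(s\in J_j).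
\]
The linear term has integral $0$ against $\mu|_{J_j}$ by the choice of $s_j$, so $D_j(x)\le\pi^2\ell^2/(8r_j^2)$. If $2^k\ell\le r_j<2^{k+1}\ell$ with $k\ge0$, then $r_j+\ell\le2^{k+2}\ell$, and by \eqref{eq:count} there are at most $2^{k+3}b$ such arcs. The far arcs contribute at most
\[
\sum_{k\ge0}\frac{\pi^2}8\,4^{-k}\,2^{k+3}b=\pi^2b\sum_{k\ge0}2^{-k}=2\pi^2b .\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:max}}\label{sec:proof}

Let $a=\kappa/8$, so that $1+\frac1a=1+\frac8\kappa$. Let $A$ and $C_a$ be the constants of Lemmas~\ref{lem:proj} and~\ref{lem:mult}, and put $K=AC_a\ge A$.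

We may assume that $N_j\ge4/\kappa$ for all $j$, as Lemma~\ref{lem:proj}(b) requires. Indeed, with $q=\lceil4/\kappa\rceil$ replace $f_j(x)$, $h_j^\pm(x)$, $N_j$ by $f_j(qx)$, $h_j^\pm(qx)$, $qN_j$. The spectra are multiplied by $q$, so the hypotheses persist, and $qN_j\ge q\ge4/\kappa$ because $N_j\ge1$. The two sets in \eqref{eq:max} are replaced by their preimages under $x\mapsto qx$, which have the same measure.

Let $E=\bigcup_j\{|f_j|>\lambda\}$, an open set. If $|E|=0$, then $E=\emptyset$, and Lemma~\ref{lem:proj}(a) with $T=f_j$ gives $|h_j^\pm|\le A\lambda\le K\lambda$ everywhere, so the left side of \eqref{eq:max} is $0$. If $|E|>\frac{2\pi a}{1+a}$, the right side of \eqref{eq:max} exceeds $2\pi$. In the remaining case let $w$ be the weight of Lemma~\ref{lem:weight} for $E$ and $a$, and put $B=\{w>0\}$. It depends only on $E$ and $\kappa$, and $|B|\le(1+\frac8\kappa)|E|$. It suffices to show that $|h_j^\pm(x_0)|\le K\lambda$ for all $j$ and all $x_0\notin B$.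

Fix $j$ and $x_0\notin B$, and drop the index $j$. Let $d=\lceil\kappa N/4\rceil=\lceil2aN\rceil$, so that $N'=d/(2a)\ge N$, and let $\psi$ be given by Lemma~\ref{lem:mult} for this $d$ and $x_0$. The polynomial $f$ has degree at most $N$ and $|f|\le\lambda$ on $F=\mathbb{T}\setminus E$. By Lemmas~\ref{lem:weight}(c) and~\ref{lem:mult}, and because $w\ge0$ and $N'\ge N$,
\[
|f\psi|\le\lambda e^{Nw}\cdot C_ae^{-N'w}\le C_a\lambda\qquad\text{on }\mathbb{R}.
\]
Since $w(x_0)=0$, we have $|\psi(x_0)|\ge1$, and Lemma~\ref{lem:proj}(b) gives $|h^\pm(x_0)|\le AC_a\lambda=K\lambda$. \qed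

\section{Necessity of a proportional gap}\label{sec:sharp}

We prove the ``only if'' part of Theorem~\ref{thm:class}. Let $\liminf|\phi_n|/n\le1$. We construct $c_{\pm n}$ satisfying \eqref{eq:hyp} but not \eqref{eq:concl}.

\subsection*{Overlapping spectra: $|\phi_n|\le n$ for infinitely many $n$}
For these $n$ put $c_n(x)=e^{-i\phi_nx}$ and $c_{-n}(x)=-e^{-i\phi_nx}$, which are of degree $n$, and put $c_{\pm n}=0$ for all other $n$. The two terms in \eqref{eq:hyp} are then $1$ and $-1$, or both $0$, so their sum vanishes for every $n$, while $|c_n|=1$ infinitely often.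

\subsection*{A narrow gap: $|\phi_n|>n$ for all large $n$}
Now the terms cannot cancel identically. If they are complex conjugates $h$ and $\bar h$, the sum is $2\operatorname{Re}h$, so we want polynomials with only positive frequencies whose real part is small on most of the circle but whose modulus is not. The model is the identity, for $\zeta=e^{iy}$ and $y\notin\pi\mathbb{Z}$,
\begin{equation}\label{eq:model}
\frac1{1-\zeta}-\frac1{1+\zeta}=\frac{2\zeta}{1-\zeta^2}=\frac i{\sin y}.
\end{equation}
The right side is purely imaginary of modulus at least $1$, and the power series of the left side has no constant term. We take Fej\'er means. Let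
\[
P_M(\zeta)=\sum_{k=0}^M\Bigl(1-\frac k{M+1}\Bigr)\zeta^k,\qquad G_M(\zeta)=P_M(\zeta)-P_M(-\zeta).
\]
The polynomial $G_M$ has real coefficients and contains only powers $\zeta^k$ with $1\le k\le M$.

\begin{lemma}\label{lem:fejer}
\begin{enumerate}
\item[(a)] $|2\operatorname{Re}G_M(e^{iy})|\le4M^{-1/2}$ for all $y\in\mathbb{T}$ outside a set of measure at most $2\pi M^{-1/4}$.
\item[(b)] $|\{y\in\mathbb{T}:|G_M(e^{iy})|\le\frac12\}|\to0$ as $M\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Phi_M(y)=\sum_{|k|\le M}(1-\frac{|k|}{M+1})e^{iky}=\frac1{M+1}\frac{\sin^2((M+1)y/2)}{\sin^2(y/2)}$ be the Fej\'er kernel. Then $2\operatorname{Re}P_M(e^{iy})=\Phi_M(y)+1$ and $-e^{iy}=e^{i(y+\pi)}$, so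
\[
|2\operatorname{Re}G_M(e^{iy})|=|\Phi_M(y)-\Phi_M(y+\pi)|\le\frac1{M+1}\Bigl(\frac1{\sin^2\frac y2}+\frac1{\cos^2\frac y2}\Bigr)=\frac4{(M+1)\sin^2y}.
\]
This is at most $4M^{-1/2}$ when $|\sin y|\ge M^{-1/4}$. By \eqref{eq:sin} with $u=2y$, $|\sin y|<M^{-1/4}$ forces $y$ to be within $\frac\pi2M^{-1/4}$ of $0$ or $\pi$, a set of measure at most $2\pi M^{-1/4}$.

(b) For $\zeta\ne1$, summing geometric series twice,
\[
P_M(\zeta)=\frac1{M+1}\sum_{j=0}^M\sum_{k=0}^j\zeta^k=\frac1{M+1}\sum_{j=0}^M\frac{1-\zeta^{j+1}}{1-\zeta}=\frac1{1-\zeta}-\frac{\zeta(1-\zeta^{M+1})}{(M+1)(1-\zeta)^2}.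
\]
For $|\zeta|=1$, $\zeta\ne1$, the last term tends to $0$. By \eqref{eq:model}, $|G_M(e^{iy})|\to1/|\sin y|\ge1$ for $y\notin\pi\mathbb{Z}$. The indicator functions of the sets in (b) thus tend to $0$ a.e., and dominated convergence gives the claim.
\end{proof}

To use $G_M$ we dilate it so that its frequencies fit into the window $[\,|\phi_n|-n,|\phi_n|+n\,]$. Put $\beta_n=|\phi_n|-n$, so $\beta_n\ge1$ for large $n$. Since $\liminf|\phi_n|/n\le1$, there is an infinite set of $n$ along which $\beta_n/n\to0$, and along it $M_n=\lfloor2n/\beta_n\rfloor\to\infty$. Choose $n_1<n_2<\cdots$ in this set with $\beta_{n_i}\ge1$ and $M_{n_i}\ge16^i$, and put $c_{\pm n}=0$ for $n\notin\{n_i\}$. For $n=n_i$ write $\beta=\beta_n$, $M=M_n$, $\epsilon=\operatorname{sgn}\phi_n$, and put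
\[
c_n(x)=c_{-n}(x)=e^{-i\phi_nx}\,G_M(e^{i\epsilon\beta x}).
\]
The frequencies of $c_n$ are among $\epsilon(k\beta-|\phi_n|)$, $1\le k\le M$. They lie in $[-n,n]$, because $\beta-|\phi_n|=-n$ and $M\beta-|\phi_n|\le2n-n=n$. Since $G_M$ has real coefficients,
\[
c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}=G_M(e^{i\epsilon\beta x})+G_M(e^{-i\epsilon\beta x})=2\operatorname{Re}G_M(e^{i\beta x}),
\]
and $|c_n(x)|=|G_M(e^{i\beta x})|$.

The dilation $\beta$ changes with $i$, so pointwise convergence in $y=\beta x$ does not transfer to $x$; this is why we passed to a subsequence with rapidly growing $M$. As $x\mapsto\beta x$ preserves measure, Lemma~\ref{lem:fejer}(a) shows that for $n=n_i$ the sum has modulus at most $4M^{-1/2}\le4\cdot4^{-i}$ outside a set of measure at most $2\pi M^{-1/4}\le2\pi2^{-i}$. These measures are summable, so by the Borel--Cantelli lemma a.e.\ $x$ lies in only finitely many of the exceptional sets, and \eqref{eq:hyp} holds. On the other hand, Lemma~\ref{lem:fejer}(b) gives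
\[
|\{x:|c_{n_i}(x)|\le\tfrac12\}|=|\{y:|G_{M_{n_i}}(e^{iy})|\le\tfrac12\}|\longrightarrow0 .
\]
If $c_{n_i}\to0$ a.e., dominated convergence would make the left side tend to $2\pi$. So \eqref{eq:concl} fails, for $c_n$ and for $c_{-n}=c_n$. This completes the proof of Theorem~\ref{thm:class}. \qed

\begin{remark}
The same polynomials show that \eqref{eq:max} cannot hold with both constants independent of $\kappa$. Take $h^+(y)=G_M(e^{iy})$, $h^-=\overline{h^+}$, $N=M$, $\kappa=1/M$ and $\lambda=4M^{-1/2}$. By Lemma~\ref{lem:fejer}, $|\{|h^++h^-|>\lambda\}|\to0$, while $|\{|h^+|>K\lambda\}|\to2\pi$ for every fixed $K$.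
\end{remark}

\begin{thebibliography}{1}
\bibitem{CL} \emph{A Cantor-Lebesgue Theorem With Variable ``Coefficients''}, \texttt{http://math.depaul.edu/mash/CantLebvar.pdf}.
\end{thebibliography}
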